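\title{The bipartite double cover can have fewer colorings than two disjoint copies}

\begin{abstract}
For a graph $F$ let $\alpha_i(F)$ be the number of partitions of $V(F)$ into $i$ nonempty independent sets. It has been conjectured that $\alpha_i(G\times K_2)\ge\alpha_i(G\sqcup G)$ for every graph $G$ and every $i\ge1$, where $G\times K_2$ is the bipartite double cover of $G$ and $G\sqcup G$ is the disjoint union of two copies of $G$. We show that the inequality holds for $i\in\{1,2\}$ and fails for every $i\ge3$, by an arbitrarily large factor, for connected graphs of arbitrarily large odd girth. The same graphs violate the corresponding inequality $P(G,i)^2\le P(G\times K_2,i)$ for the number of proper colorings. The counterexamples are odd rings of bipartite clusters whose colorings simulate the Curie--Weiss--Potts model at its first-order transition.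
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. For a graph $F$ and a positive integer $i$, let $\alpha_i(F)$ be the number of (unordered) partitions of $V(F)$ into $i$ nonempty independent sets. Let $P(F,q)$ be the number of proper colorings of $F$ with colors from $[q]=\{1,\dots,q\}$, that is, of maps $V(F)\to[q]$ that give different values to adjacent vertices. A proper coloring that uses exactly $i$ colors is a partition into $i$ independent sets together with an assignment of distinct colors to the parts. Hence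
\begin{equation}\label{eq:falling}
P(F,q)=\sum_{i\ge1}\alpha_i(F)\,q(q-1)\cdots(q-i+1),
\end{equation}
and $q!\,\alpha_q(F)$ is the number of surjective proper colorings $V(F)\to[q]$.

The tensor product $G\times H$ has vertex set $V(G)\times V(H)$, with $(u_1,v_1)$ adjacent to $(u_2,v_2)$ if and only if $u_1u_2\in E(G)$ and $v_1v_2\in E(H)$. The graph $G\times K_2$ is the \emph{bipartite double cover} of $G$. Its vertex set is $V(G)\times\{1,2\}$, and each edge $uv$ of $G$ gives the two ``crossed'' edges $(u,1)(v,2)$ and $(v,1)(u,2)$. The disjoint union $G\sqcup G$ of two copies of $G$ lives on the same vertex set, and there $uv$ gives the two ``parallel'' edges $(u,1)(v,1)$ and $(u,2)(v,2)$. The two graphs have the same number of edges and the same degrees, and it is natural to ask which of them is easier to color. The following conjecture is posed in \cite{seminar}.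

\begin{quote}
\textbf{Conjecture.} For every graph $G$ and every $i=1,2,3,\dots$,
\begin{equation}\label{eq:conj}
\alpha_i(G\times K_2)\ \ge\ \alpha_i(G\sqcup G).
\end{equation}
\end{quote}

Since $P(G\sqcup G,q)=P(G,q)^2$, the conjecture and \eqref{eq:falling} would give
\begin{equation}\label{eq:conjP}
P(G\times K_2,q)\ \ge\ P(G,q)^2\qquad\text{for all } q\ge1 .
\end{equation}

The first cases all point to a positive answer. Read the second coordinate of $V(G)\times\{1,2\}$ modulo $2$. If $G$ is bipartite and $\chi\colon V(G)\to\{0,1\}$ records the class of a vertex, then $(v,\epsilon)\mapsto(v,\epsilon+\chi(v))$ turns crossed edges into parallel ones, so $G\times K_2\cong G\sqcup G$ and \eqref{eq:conj} is an equality. If $G$ is not bipartite, passing to $G\times K_2$ destroys all odd cycles, which are the obstruction to coloring with two colors.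

The smallest such case is $G=K_3$, with $K_3\times K_2\cong C_6$. An independent set of $K_3\sqcup K_3$ has at most one vertex in each triangle, so a partition into $6-j$ parts is a matching with $j$ pairs between the triangles, and $\alpha_{6-j}=\binom3j^2j!$. In $C_6$ there are $15-6=9$ nonadjacent pairs, three at each vertex, so $\alpha_5=9$. A partition into four parts merges two disjoint such pairs, in $\binom92-6\binom32=18$ ways, or one of the $2$ independent triples, so $\alpha_4=20$. Finally $\alpha_2=1$, and $P(C_6,3)=66=6\alpha_2+6\alpha_3$ (see \eqref{eq:cycle} below) gives $\alpha_3=10$. Thus $(\alpha_1,\dots,\alpha_6)$ equals $(0,0,6,18,9,1)$ for $K_3\sqcup K_3$ and $(0,1,10,20,9,1)$ for $C_6$.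

The pattern at the top of this range is general. The \emph{odd girth} $og(G)$ is the length of a shortest odd cycle of $G$, and it is $\infty$ if $G$ is bipartite. By results of Y.~Zhao, if $G$ is a non-bipartite graph of order $n$, then \eqref{eq:conj} is an equality for $i\ge 2n-og(G)+2$ and a strict inequality for $i=2n-og(G)+1$.

Nevertheless the conjecture is false, and it fails for every $i\ge3$.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] For $i\in\{1,2\}$ and every graph $G$, $\alpha_i(G\times K_2)\ge\alpha_i(G\sqcup G)$.
\item[(b)] For every $i\ge3$, every $C>0$ and every $g$, there is a connected graph $G$ of odd girth at least $g$ such that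
\[
\alpha_i(G\sqcup G)>C\,\alpha_i(G\times K_2)\qquad\text{and}\qquad P(G,i)^2>C\,P(G\times K_2,i).
\]
\end{enumerate}
\end{theorem}

Taking $C=1$ in (b), we see that for every $q\ge3$ a connected graph violates \eqref{eq:conj} with $i=q$ and violates \eqref{eq:conjP}. So \eqref{eq:conj} holds for all graphs exactly when $i\in\{1,2\}$.

Part (a) is immediate. For bipartite $G$ we have equality. For non-bipartite $G$ the graph $G\sqcup G$ has no partition into at most two independent sets, so $\alpha_1(G\sqcup G)=\alpha_2(G\sqcup G)=0$.

The rest of the paper proves (b). The guess above overlooks one advantage of $G\sqcup G$: it has two components, which are colored independently. If the colorings of $G$ split into two equally large global ``phases'', then $G\sqcup G$ has four combinations of phases, while the double cover may be forced to be in one phase throughout. Section~\ref{sec:mech} makes this precise in an idealized model on an odd cycle. Section~\ref{sec:graphs} builds graphs whose colorings are counted by a Potts-type sum, Section~\ref{sec:cwp} shows that two types of phase coexist in one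 cluster, and Section~\ref{sec:ring} shows that the graphs approximate the idealized model. This gives a violation of \eqref{eq:conjP} by a factor $\frac32$. Section~\ref{sec:amplify} amplifies the factor and passes from $P$ to $\alpha_i$.

\section{A second positive eigenvalue}\label{sec:mech}

\subsection{Paths and cycles}

Fix $q\ge3$ and let $A$ be the adjacency matrix of $K_q$. It has the eigenvalue $q-1$ on the all-ones vector and the eigenvalue $-1$ on its orthogonal complement. With $E$ the all-ones matrix, the two projections are $E/q$ and $I-E/q$, so $A^d=(q-1)^dE/q+(-1)^d(I-E/q)$. A proper coloring of a path of length $d$ is a walk of length $d$ in $K_q$. Hence, if the ends of the path have colors $x$ and $y$, the number of proper extensions to its interior is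
\begin{equation}\label{eq:path}
(A^d)_{xy}=\frac{(q-1)^d-(-1)^d}{q}+(-1)^d\,\mathbf 1[x=y].
\end{equation}
A path of even length therefore favors equal end colors, and a path of odd length favors distinct ones. A long path is almost indifferent: treating $x=y$ and $x\ne y$ separately in \eqref{eq:path} gives
\begin{equation}\label{eq:long}
(A^d)_{xy}=\frac{(q-1)^d}{q}\,(1+\vartheta)\qquad\text{with }|\vartheta|\le(q-1)^{1-d}.
\end{equation}
Closed walks give
\begin{equation}\label{eq:cycle}
P(C_L,q)=\operatorname{tr}A^L=(q-1)^L+(-1)^L(q-1).
\end{equation}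

Let $\ell\ge3$ be odd. Under the isomorphism $\mathbb Z_{2\ell}\cong\mathbb Z_\ell\times\mathbb Z_2$, the step $s\mapsto s+1$ becomes $(t,\epsilon)\mapsto(t+1,\epsilon+1)$, so $C_\ell\times K_2\cong C_{2\ell}$. Inequality \eqref{eq:conjP} for $C_\ell$ reads $(\operatorname{tr}A^\ell)^2\le\operatorname{tr}A^{2\ell}$. To see why it holds, replace $A$ by any symmetric matrix $\Phi$ with nonnegative entries. If $\Phi$ has only one positive eigenvalue $\lambda$, as $A$ does, then $0\le\operatorname{tr}\Phi^\ell\le\lambda^\ell$ because $\ell$ is odd, and so $(\operatorname{tr}\Phi^\ell)^2\le\lambda^{2\ell}\le\operatorname{tr}\Phi^{2\ell}$. With two positive eigenvalues the inequality can fail. The simplest case is the $2\times2$ identity matrix, which describes two states and forces neighbors on the cycle to be in the same state: $(\operatorname{tr}\Phi^\ell)^2=4$ and $\operatorname{tr}\Phi^{2\ell}=2$.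

So we look for a graph arranged around $C_\ell$, whose double cover is the same arrangement around $C_{2\ell}$, and whose colorings are counted by a matrix with two large positive eigenvalues. Subdividing the edges of $C_\ell$ does not work. Paths of odd length $d$ give the matrix $A^d$, which has one positive eigenvalue. Paths of even length give a positive definite matrix, but then the graph is an even cycle, and its double cover is two copies of it. The connections between consecutive positions must keep their odd length, and the second eigenvalue must come from the positions themselves. We therefore replace each vertex of the cycle by a large \emph{cluster} with more states than the $q$ colors.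

\subsection{An idealized ring of clusters}\label{sub:ideal}

Let $e_1,\dots,e_q$ be the standard basis of $\mathbb R^q$ and $u=(1/q,\dots,1/q)$. Fix $s\in(0,1]$, an integer $k\ge1$ and $\beta\in(0,1)$, and put $\omega=(1-\beta)/q$. A cluster has $q+1$ \emph{phases} $x\in\{0,1,\dots,q\}$. Phase $x$ has a probability $w_x$ and a color distribution $\pi_x$:
\[
w_0=\beta,\quad \pi_0=u;\qquad\qquad w_c=\omega,\quad \pi_c=(1-s)u+se_c\qquad(1\le c\le q).
\]
Phase $0$ is \emph{disordered}, and phase $c$ is \emph{ordered} with preferred color $c$. Place $L\ge3$ clusters at the points of $\mathbb Z_L$. Each cluster carries $2k$ vertices called \emph{spins}, and $k$ edges called \emph{links} join cluster $t$ to cluster $t+1$, so that each spin lies in one link. The clusters choose their phases $x_t$ independently, and then the spins of cluster $t$ are colored independently with distribution $\pi_{x_t}$. Given the phases, the $kL$ links involve disjoint pairs of spins, so they are independent, and a link from $t$ to $t+1$ is properly colored with probability $1-\langle\pi_{x_t},\pi_{x_{t+1}}\rangle$. The probability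 that all links are properly colored is therefore
\begin{equation}\label{eq:trace}
\sum_{x\in\{0,\dots,q\}^{\mathbb Z_L}}\ \prod_{t\in\mathbb Z_L}w_{x_t}\bigl(1-\langle\pi_{x_t},\pi_{x_{t+1}}\rangle\bigr)^k=\operatorname{tr}\Phi^L,
\end{equation}
where $\Phi$ is the symmetric matrix with entries
\begin{equation}\label{eq:Phi}
\Phi_{xy}=\sqrt{w_xw_y}\,\bigl(1-\langle\pi_x,\pi_y\rangle\bigr)^k,\qquad x,y\in\{0,1,\dots,q\}.
\end{equation}

\begin{example}\label{ex:small}
Let $q=3$, $\ell=3$ and $s=1$, so that in an ordered phase all spins have the same color. A link is proper with probability $\frac23$ if one of its clusters is disordered, with probability $1$ between different ordered phases, and with probability $0$ between equal ones. The disordered phase contributes the entry $\Phi_{00}=\beta(\frac23)^k$, and the ordered phases contribute the block $\omega A$ with largest eigenvalue $2\omega$. Choose $\beta$ so that these are equal: $\beta(\frac23)^k=2\omega$. Dividing $\Phi$ by this common value gives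
\[
\Psi=\begin{pmatrix}1&\varepsilon&\varepsilon&\varepsilon\\ \varepsilon&0&\frac12&\frac12\\ \varepsilon&\frac12&0&\frac12\\ \varepsilon&\frac12&\frac12&0\end{pmatrix},\qquad \varepsilon^2=\frac\omega\beta=\frac12\Bigl(\frac23\Bigr)^k .
\]
Put $\theta=\sqrt3\,\varepsilon$, so that $\theta^2=(\frac23)^{k-1}$. The vectors $(\pm\sqrt3,1,1,1)$ have eigenvalues $1\pm\theta$, and the vectors $(0,y)$ with $y_1+y_2+y_3=0$ have eigenvalue $-\frac12$. With $\lambda_\pm=1\pm\theta$ we have $\lambda_+^3+\lambda_-^3=2+6\theta^2$ and $\lambda_+\lambda_-=1-\theta^2$, so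
\begin{align*}
(\operatorname{tr}\Psi^3)^2-\operatorname{tr}\Psi^6&=\bigl(\lambda_+^3+\lambda_-^3-\tfrac14\bigr)^2-\bigl(\lambda_+^6+\lambda_-^6+\tfrac1{32}\bigr)\\
&=2(1-\theta^2)^3-1-3\theta^2+\tfrac1{32}.
\end{align*}
For $k=1$ we have $\theta=1$, there is only one positive eigenvalue, and the difference is negative. For $k\ge7$ we have $\theta^2\le\frac{64}{729}<\frac19$, and the difference exceeds $\frac{1024}{729}-\frac43=\frac{52}{729}>0$.
\end{example}

In the example, an ordered phase is rare on its own, since $\omega/\beta$ is exponentially small in $k$, and it recovers this loss on the links only when both neighbors are ordered too. A ring therefore tends to be entirely disordered or entirely ordered, and $\beta$ is chosen to give the two options equal weight. The same happens for every amount $s>0$ of order.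

\begin{lemma}\label{lem:matrix}
Let $q\ge3$, let $\ell\ge3$ be odd and let $s\in(0,1]$. There are $k\ge1$ and $\beta\in(0,1)$ such that the matrix \eqref{eq:Phi} satisfies $(\operatorname{tr}\Phi^\ell)^2>\frac32\operatorname{tr}\Phi^{2\ell}$.
\end{lemma}

\begin{proof}
Put $\rho=\frac{q-1}q$. Since $\langle u,p\rangle=1/q$ for every probability vector $p$, we have $1-\langle\pi_0,\pi_y\rangle=\rho$ for all $y$. For $c,d\in[q]$ write $\pi_c=u+s(e_c-u)$. From $\langle u,e_c-u\rangle=0$ and $\langle e_c-u,e_d-u\rangle=\mathbf 1[c=d]-\frac1q$ we get $\langle\pi_c,\pi_d\rangle=\frac1q+s^2\bigl(\mathbf 1[c=d]-\frac1q\bigr)$. Hence $1-\langle\pi_c,\pi_c\rangle=\zeta\rho$ and $1-\langle\pi_c,\pi_d\rangle=\eta\rho$ for $c\neq d$, where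
\[
\zeta=1-s^2\in[0,1),\qquad \eta=1+\frac{s^2}{q-1}>1 .
\]
Given $k$, let $\beta=\frac{(q-1)\eta^k}{q+(q-1)\eta^k}\in(0,1)$. This is the solution of $\omega(q-1)\eta^k=\beta$ with $\omega=(1-\beta)/q$. Then $\omega/\beta=((q-1)\eta^k)^{-1}$, and $\Phi=\beta\rho^k\Psi_k$, where for $c\ne d$ in $[q]$
\[
(\Psi_k)_{00}=1,\quad(\Psi_k)_{0c}=\bigl((q-1)\eta^k\bigr)^{-1/2},\quad(\Psi_k)_{cd}=\frac1{q-1},\quad(\Psi_k)_{cc}=\frac{(\zeta/\eta)^k}{q-1}.
\]
As $k\to\infty$, the entries $(\Psi_k)_{0c}$ and $(\Psi_k)_{cc}$ tend to $0$ because $\eta>1>\zeta$. So $\Psi_k$ tends to the block matrix $(1)\oplus\frac1{q-1}A$, whose eigenvalues are $1$, $1$, and $-\frac1{q-1}$ with multiplicity $q-1$. Since $\ell$ is odd,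
\[
\frac{(\operatorname{tr}\Phi^\ell)^2}{\operatorname{tr}\Phi^{2\ell}}=\frac{(\operatorname{tr}\Psi_k^\ell)^2}{\operatorname{tr}\Psi_k^{2\ell}}\ \longrightarrow\ \frac{\bigl(2-(q-1)^{1-\ell}\bigr)^2}{2+(q-1)^{1-2\ell}}\ \ge\ \frac{(7/4)^2}{2+1/32}=\frac{98}{65}>\frac32,
\]
where we used $q-1\ge2$ and $\ell\ge3$. Any large $k$ works.
\end{proof}

It remains to realize the idealized ring by graphs. A cluster must be bipartite with all spins in one class, so that the double cover unrolls the ring. Moreover, in a uniformly random coloring of the cluster the spins must be distributed approximately as the mixture above, for a value of $\beta$ that we prescribe.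

\section{The graphs $G_L$}\label{sec:graphs}

By \eqref{eq:path}, the available tool for making two vertices prefer the same color is a path of even length, and such paths also respect the bipartiteness requirement. We join every two spins of a cluster in this way. Fix integers $k\ge1$, $m\ge2k$ and $h,N\ge1$. For $L\ge3$ let $G_L$ be the following graph.
\begin{itemize}
\item \emph{Spins:} vertices $(t,a)$ with $t\in\mathbb Z_L$ and $a\in[m]$.
\item \emph{Cluster $t$:} the spins $(t,1),\dots,(t,m)$ and, for each pair $a<a'$, $N$ new internally disjoint paths of length $2h$ joining $(t,a)$ to $(t,a')$. The edges of these paths are \emph{cluster edges}.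
\item \emph{Links:} the edges $(t,k+a)(t+1,a)$ for $t\in\mathbb Z_L$ and $1\le a\le k$.
\end{itemize}
The graph $G_L$ is simple and connected. Because $m\ge2k$, each spin lies in at most one link. Because the paths have even length, each cluster has a proper $2$-coloring $\chi$ with values in $\{0,1\}$ and $\chi=0$ on all spins: color each path alternately. Thus $\chi$ changes along cluster edges and does not change along links.

\begin{lemma}\label{lem:cover}
Let $\ell\ge3$ be odd. Then $G_\ell\times K_2\cong G_{2\ell}$, and every odd cycle of $G_\ell$ has length at least $\ell$.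
\end{lemma}

\begin{proof}
Write the vertices of $G_\ell\times K_2$ as $(v,\epsilon)$ with $\epsilon\in\mathbb Z_2$. All clusters of $G_\ell$ and $G_{2\ell}$ are copies of one graph. Send $(v,\epsilon)$, with $v$ in cluster $t$, to the copy of $v$ in cluster $s\in\mathbb Z_{2\ell}$ of $G_{2\ell}$, where $s\equiv t\pmod\ell$ and $s\equiv\epsilon+\chi(v)\pmod2$. As $\ell$ is odd, $s$ is determined by its residues modulo $\ell$ and modulo $2$, so this map is a bijection on vertices.

Every edge of $G_\ell\times K_2$ has the form $(v,\epsilon)(w,\epsilon+1)$ with $vw\in E(G_\ell)$. If $vw$ is a cluster edge, then $\epsilon+1+\chi(w)\equiv\epsilon+\chi(v)\pmod 2$, so both ends go to the same cluster $s$, where they are adjacent. If $vw$ is a link, we may name the ends so that $v=(t,k+a)$ and $w=(t+1,a)$. Then $\chi(v)=\chi(w)=0$, the vertex $(v,\epsilon)$ goes to $(s,k+a)$ with $s\equiv t\pmod \ell$ and $s\equiv\epsilon\pmod 2$, and $(w,\epsilon+1)$ goes to $(s+1,a)$. These are joined by a link. So edges map injectively to edges. Both graphs have $2|E(G_\ell)|$ edges, so the map is an isomorphism.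

Around a cycle, $\chi$ changes exactly on the cluster edges, so their number is even. An odd cycle therefore has an odd number of links. Traverse the cycle and record $+1$ or $-1$ for each link, according to the change of the cluster index. The sum is odd, hence nonzero, and it is divisible by $\ell$ because the cycle returns to its first cluster. So there are at least $\ell$ links.
\end{proof}

The parity of $\ell$ is essential: for even $L$, adding the parity of the cluster index to $\chi$ gives a proper $2$-coloring of $G_L$, so the double cover is $G_L\sqcup G_L$.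

We now sum out the interiors of the paths. For real $J$ define
\[
Z_L(J)=\sum_{\sigma\colon\mathbb Z_L\times[m]\to[q]}\ \prod_{t}\exp\Bigl(J\sum_{a<a'}\mathbf 1[\sigma(t,a)=\sigma(t,a')]\Bigr)\prod_t\prod_{a=1}^k\mathbf 1[\sigma(t,k+a)\ne\sigma(t+1,a)],
\]
where both products over $t$ run over $\mathbb Z_L$. This sum depends on $k$ and $m$ but not on $h$ and $N$. By \eqref{eq:path}, a path of length $2h$ with end colors $x,y$ has
\[
\kappa_h+\mathbf 1[x=y]=\kappa_h\,e^{J_h\mathbf 1[x=y]}
\]
extensions, where
\[
\kappa_h=\frac{(q-1)^{2h}-1}q,\qquad J_h=\log\Bigl(1+\frac1{\kappa_h}\Bigr).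
\]
Here $\kappa_h>0$ and $\kappa_h\to\infty$ as $h\to\infty$, both because $q\ge3$. There are $N$ paths for each of the $L\binom m2$ pairs of spins, so $P(G_L,q)=\kappa_h^{NL\binom m2}Z_L(NJ_h)$. The powers of $\kappa_h$ in $P(G_\ell,q)^2$ and $P(G_{2\ell},q)$ agree, and Lemma~\ref{lem:cover} gives
\begin{equation}\label{eq:ratio}
\frac{P(G_\ell,q)^2}{P(G_\ell\times K_2,q)}=\frac{Z_\ell(NJ_h)^2}{Z_{2\ell}(NJ_h)} .
\end{equation}
The denominators are positive because $G_\ell\times K_2$ is bipartite.

The parameters $h$ and $N$ serve only to approximate a real coupling $J$: long paths give a small unit $J_h$, and $N$ paths in parallel give the multiple $NJ_h$.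

\begin{lemma}\label{lem:approx}
Let $q\ge3$ and let $\ell\ge3$ be odd. Suppose that $Z_\ell(J)^2>\frac32Z_{2\ell}(J)$ for some $k\ge1$, $m\ge2k$ and real $J>0$. Then $P(G_\ell,q)^2>\frac32P(G_\ell\times K_2,q)$ for suitable $h$ and $N$.
\end{lemma}

\begin{proof}
Each $Z_L$ is a finite sum of exponentials, hence continuous, so the strict inequality persists on a neighborhood of $J$. Take $N=\lceil J/J_h\rceil$, which is at least $1$ because $J>0$. Then $0\le NJ_h-J<J_h\to0$ as $h\to\infty$. Apply \eqref{eq:ratio} with $h$ large.
\end{proof}

\section{Coexisting phases in one cluster}\label{sec:cwp}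

Without the links, the clusters in $Z_L(J)$ are independent, and each is the Potts model on the complete graph with $m$ vertices, known as the Curie--Weiss--Potts model. We show that for a suitable coupling of order $1/m$ it is a mixture of a disordered phase and $q$ ordered phases with prescribed weights.

Let $\Delta$ be the simplex of probability vectors on $[q]$, and let $|\cdot|$ be the Euclidean norm. For $p\in\Delta$ we have $\langle p,u\rangle=|u|^2=1/q$, so $|p|^2=\frac1q+|p-u|^2$; in particular $|p-u|^2\le1$. The \emph{type} of a word $\tau\in[q]^m$ is $p(\tau)=(m_1/m,\dots,m_q/m)\in\Delta$, where $m_c$ is the number of letters equal to $c$. For $J=b/m$, the weight of $\tau$ depends only on its type: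
\begin{align*}
\exp\Bigl(\frac bm\sum_{a<a'}\mathbf 1[\tau_a=\tau_{a'}]\Bigr)&=\exp\Bigl(\frac bm\sum_c\binom{m_c}2\Bigr)\\
&=\exp\Bigl(\frac{bm}{2q}-\frac b2\Bigr)\exp\Bigl(\frac{bm}2|p(\tau)-u|^2\Bigr),
\end{align*}
since $\sum_c\binom{m_c}2=\frac12(m^2|p(\tau)|^2-m)$. Let $\mu_{m,b}$ be the probability measure on $[q]^m$ proportional to this weight, and let $\nu_{m,b}$ be the law of $p(\tau)$ under $\mu_{m,b}$. Both are invariant under permutations of the colors. Let $T_m=\Delta\cap\frac1m\mathbb Z^q$ be the set of types. Then $|T_m|\le(m+1)^q$. Every $p\in\Delta$ is a limit of types $p_m\in T_m$: round the first $q-1$ coordinates down to multiples of $1/m$ and give the remainder to the last one. For $S\subseteq\Delta$,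
\[
\nu_{m,b}(S)=\frac{Q_{m,b}(S)}{Q_{m,b}(\Delta)},\qquad Q_{m,b}(S)=\sum_{p\in S\cap T_m}q^{-m}\binom m{mp}\exp\Bigl(\frac{bm}2|p-u|^2\Bigr),
\]
where $\binom m{mp}=m!/\prod_c(mp_c)!$ is the number of words of type $p$.

\subsection{The exponential rate}

Let $H(p)=-\sum_cp_c\log p_c$ be the entropy, with $0\log0=0$, and let
\[
f_b(p)=H(p)-\log q+\frac b2|p-u|^2 .
\]
This function is continuous on $\Delta$, and $f_b(u)=0$. The entropy term favors $u$, and the quadratic term favors vectors far from $u$. The next lemma says that $f_b$ is the exponential rate of the terms of $Q_{m,b}$.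

\begin{lemma}\label{lem:types}
For every $p\in T_m$ we have $(m+1)^{-q}e^{mH(p)}\le\binom m{mp}\le e^{mH(p)}$. Consequently, for all real $b$, all nonempty $S\subseteq\Delta$ and all $p\in S\cap T_m$,
\begin{equation}\label{eq:Qbounds}
(m+1)^{-q}e^{mf_b(p)}\ \le\ Q_{m,b}(S)\ \le\ (m+1)^q\exp\bigl(m\sup\nolimits_Sf_b\bigr),
\end{equation}
and the upper bound also holds when $S$ contains no type.
\end{lemma}

\begin{proof}
Draw $m$ independent letters with distribution $p$, and put $M_c=mp_c$. The resulting word has type $p$ with probability $\binom m{mp}\prod_cp_c^{M_c}=\binom m{mp}e^{-mH(p)}$. This is at most $1$, which gives the upper bound. For the lower bound it suffices to show that $p$ is a most likely type, since there are at most $(m+1)^q$ types. A type $(n_c/m)_c$ has probability $0$ unless $n_c=0$ whenever $M_c=0$. In that case, with products over the $c$ with $M_c\ge1$, the probability of $p$ divided by the probability of $(n_c/m)_c$ is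
\[
\prod_c\frac{n_c!}{M_c!}\,p_c^{M_c-n_c}=\prod_c\frac{n_c!}{M_c!}\,M_c^{M_c-n_c},
\]
because $\sum_c(M_c-n_c)=0$. Each factor is at least $1$. Indeed, if $n\ge M$ then $n!/M!$ is a product of $n-M$ numbers larger than $M$, and if $n<M$ then $M!/n!$ is a product of $M-n$ numbers at most $M$. The bounds \eqref{eq:Qbounds} follow by keeping one term, or by bounding each of at most $(m+1)^q$ terms.
\end{proof}

Coexistence requires a value of $b$ at which $f_b$ is maximized both at $u$ and at ordered vectors. Put
\[
s_*=\frac{q-2}{q-1},\qquad b_*=\frac{2\log(q-1)}{s_*}=\frac{2(q-1)\log(q-1)}{q-2}>0,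
\]
and from now on let $\pi_c=(1-s_*)u+s_*e_c$ for $c\in[q]$, and $\pi_0=u$. The $c$-th entry of $\pi_c$ is $\frac{q-1}q$ and the other entries are $\frac1{q(q-1)}$. The proof below shows where these values come from.

\begin{lemma}\label{lem:free}
We have $f_{b_*}\le0$ on $\Delta$, with equality exactly at $\pi_0,\pi_1,\dots,\pi_q$.
\end{lemma}

\begin{proof}
Let $b>0$ and let $p$ be a maximizer of $f_b$ on the compact set $\Delta$. We first show that $p$ lies on one of the segments from $u$ to $e_c$.

All entries of $p$ are positive. Indeed, if $p_i=0<p_j$, then moving mass $\varepsilon$ from $j$ to $i$ changes $f_b$ by $-\varepsilon\log\varepsilon+O(\varepsilon)$, which is positive for small $\varepsilon$. So the derivative of $f_b$ at $p$ in each direction $e_i-e_j$ vanishes, which says that $\log p_i-bp_i$ does not depend on $i$. The function $z\mapsto\log z-bz$ is strictly increasing on $(0,1/b]$ and strictly decreasing on $[1/b,\infty)$. Hence the entries of $p$ take at most two values, and if two values $x>y$ occur, then $x>1/b>y$. If $p_i=p_j=x$ with $i\ne j$, the second derivative of $f_b$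 at $p$ in the direction $e_i-e_j$ is $-2/x+2b>0$, which is impossible at a maximum. So either $p=u$, or one entry is $x$ and the other $q-1$ entries are $y\in(0,1/q)$. In both cases $p=(1-s)u+se_c$ for some $c$ and some $s\in[0,1)$, namely $s=0$ or $s=1-qy$.

Such a vector has one entry $\frac{1+(q-1)s}q$ and $q-1$ entries $\frac{1-s}q$, and $|p-u|^2=s^2|e_c-u|^2=\frac{q-1}qs^2$. Therefore $f_b(p)=\varphi_b(s)$, where
\[
\varphi_b(s)=\frac{b(q-1)}{2q}s^2-\frac{1+(q-1)s}q\log\bigl(1+(q-1)s\bigr)-\frac{(q-1)(1-s)}q\log(1-s).
\]
Differentiating, the two constant terms $\mp\frac{q-1}q$ cancel, and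
\[
\varphi_b'(s)=\frac{q-1}q\psi_b(s),\qquad\psi_b(s)=bs-\log\bigl(1+(q-1)s\bigr)+\log(1-s).
\]
The function $\psi_b$ has a symmetry. For $s\in[0,s_*]$ and $s'=s_*-s$ we have $1+(q-1)s'=(q-1)(1-s)$ and $1-s'=\frac{1+(q-1)s}{q-1}$, so
\[
\psi_b(s_*-s)=bs_*-2\log(q-1)-\psi_b(s).
\]
The value $b_*$ is the one that makes the constant vanish. Let $b=b_*$ and write $\psi=\psi_{b_*}$, $\varphi=\varphi_{b_*}$. Then $\psi(s_*-s)=-\psi(s)$. Since $\psi(0)=0$ and $\varphi(0)=0$, it follows that
\[
\psi(0)=\psi(s_*/2)=\psi(s_*)=0,\qquad \varphi(s_*)=\frac{q-1}q\int_0^{s_*}\psi(s)\,ds=0 .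
\]
Next,
\[
\psi''(s)=\frac{(q-1)^2}{(1+(q-1)s)^2}-\frac1{(1-s)^2}
\]
has the sign of $(q-1)(1-s)-1-(q-1)s=(q-2)-2(q-1)s$. So $\psi$ is strictly convex on $[0,s_*/2]$ and strictly concave on $[s_*/2,1)$. With the three zeros above, this gives $\psi<0$ on $(0,s_*/2)$, $\psi>0$ on $(s_*/2,s_*)$ and $\psi<0$ on $(s_*,1)$. Thus $\varphi$ decreases from $\varphi(0)=0$, increases back to $\varphi(s_*)=0$, and then decreases. Hence $\varphi\le0$ on $[0,1)$, with equality only at $s=0$ and $s=s_*$. Every maximizer of $f_{b_*}$ lies on one of the segments, so the maximum is $0$ and the maximizers are exactly $u,\pi_1,\dots,\pi_q$.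
\end{proof}

Write $f=f_{b_*}$. We will use the identity
\begin{equation}\label{eq:shift}
f_b(p)=f(p)+\frac{b-b_*}2|p-u|^2 .
\end{equation}
It shows that $u$ is the only maximizer of $f_b$ for $b<b_*$ and is not a maximizer for $b>b_*$. The typical type jumps away from $u$ as $b$ crosses $b_*$; this is the first-order transition.

\begin{remark}
For $q=2$ there is no such jump. Then $\psi_b''<0$ on $(0,1)$ for every $b$. If $0$ and some $s_0\in(0,1)$ both maximized $\varphi_b$, then $\psi_b$ would vanish at $0$, at $s_0$ and, by Rolle's theorem, at a point between them, contradicting strict concavity. This agrees with Theorem~\ref{thm:main}(a).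
\end{remark}

\subsection{Tuning the weights}

The bounds \eqref{eq:Qbounds} lose polynomial factors, so they do not determine how $\nu_{m,b_*}$ divides its mass between $u$ and the ordered vectors. Lemma~\ref{lem:matrix} needs one specific division. We obtain it by moving $b$ slightly: below $b_*$ almost all mass is on the disordered side, above $b_*$ almost none is, and every proportion occurs in between.

\begin{lemma}\label{lem:coexist}
Let $\beta\in(0,1)$ and $\omega=(1-\beta)/q$. There are numbers $b_m>0$, defined for all large $m$, with $b_m\to b_*$ and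
\[
\int g\,d\nu_{m,b_m}\ \longrightarrow\ \beta\,g(u)+\omega\sum_{c=1}^qg(\pi_c)\qquad(m\to\infty)
\]
for every continuous $g\colon\Delta\to\mathbb R$.
\end{lemma}

\begin{proof}
Let $D=|\pi_c-u|=s_*\sqrt{(q-1)/q}>0$, and note that $|\pi_c-\pi_d|=\sqrt2\,s_*>D$ for $c\neq d$ in $[q]$. Split $\Delta$ into $U_0=\{p:|p-u|<D/2\}$ and $U_1=\Delta\setminus U_0$. Fix types $u_m,v_m\in T_m$ with $u_m\to u$ and $v_m\to\pi_1$. For large $m$ we have $u_m\in U_0$ and $v_m\in U_1$, so $R_m(b)=Q_{m,b}(U_1)/Q_{m,b}(U_0)$ is a positive continuous function of $b$.

\emph{$R_m$ is nondecreasing.} Raising $b$ to $b'>b$ multiplies the term of $p$ by $\exp(\frac{(b'-b)m}2|p-u|^2)$. This factor is at least $\exp(\frac{(b'-b)m}8D^2)$ on $U_1$ and at most this number on $U_0$.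

\emph{Behavior on both sides of $b_*$.} Fix $\varepsilon>0$. Let $b=b_*-\varepsilon$. By Lemma~\ref{lem:free} and \eqref{eq:shift}, $f_b\le-\varepsilon D^2/8$ on $U_1$, while $f_b(u_m)\to f_b(u)=0$. By \eqref{eq:Qbounds},
\[
R_m(b_*-\varepsilon)\le(m+1)^{2q}\exp\bigl(-m\bigl(\varepsilon D^2/8+f_b(u_m)\bigr)\bigr)\to0 .
\]
Now let $b=b_*+\varepsilon$. Then $f_b\le\varepsilon D^2/8$ on $U_0$, while $f_b(v_m)\to f_b(\pi_1)=\varepsilon D^2/2$. By \eqref{eq:Qbounds},
\[
R_m(b_*+\varepsilon)\ge(m+1)^{-2q}\exp\bigl(m\bigl(f_b(v_m)-\varepsilon D^2/8\bigr)\bigr)\to\infty .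
\]

\emph{Choice of $b_m$.} Taking $\varepsilon=b_*/2$ and using the intermediate value theorem, we find for all large $m$ a number $b_m\in(\frac12b_*,\frac32b_*)$ with $R_m(b_m)=\frac{1-\beta}\beta$. Write $\nu_m=\nu_{m,b_m}$. Then $\nu_m(U_0)=\beta$ and $\nu_m(U_1)=1-\beta$. For each $\varepsilon>0$ and all large $m$ we have $R_m(b_*-\varepsilon)<R_m(b_m)<R_m(b_*+\varepsilon)$, and monotonicity gives $|b_m-b_*|<\varepsilon$. So $b_m\to b_*$.

\emph{Concentration.} Let $0<\delta<D/2$. Let $B_x$ be the set of $p\in\Delta$ with $|p-\pi_x|<\delta$, for $0\le x\le q$, and let $X=\Delta\setminus\bigcup_xB_x$. The set $X$ is compact and contains no maximizer of $f$, so $f\le-3\gamma$ on $X$ for some $\gamma>0$. By \eqref{eq:shift}, $|f_{b_m}-f|\le\frac12|b_m-b_*|\to0$ uniformly on $\Delta$. For large $m$ this gives $f_{b_m}\le-2\gamma$ on $X$ and $f_{b_m}(u_m)\ge-\gamma$. By \eqref{eq:Qbounds}, $\nu_m(X)\le(m+1)^{2q}e^{-\gamma m}\to0$.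

\emph{Conclusion.} Since $\delta<D/2$, we have $B_0\subseteq U_0$ and $B_1,\dots,B_q\subseteq U_1$, and $B_1,\dots,B_q$ are pairwise disjoint. Hence $U_0\setminus B_0$ and $U_1\setminus\bigcup_{c\ge1}B_c$ lie in $X$, so $\nu_m(B_0)\to\beta$ and $\sum_{c\ge1}\nu_m(B_c)\to1-\beta$. Permutations of the colors preserve $\nu_m$ and permute $B_1,\dots,B_q$ transitively, so $\nu_m(B_c)\to\omega$ for each $c\ge1$. For continuous $g$ it follows that
\[
\limsup_{m\to\infty}\Bigl|\int g\,d\nu_m-\beta g(u)-\omega\sum_cg(\pi_c)\Bigr|\le\max_{0\le x\le q}\ \sup_{p\in B_x}|g(p)-g(\pi_x)| .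
\]
The left side does not depend on $\delta$, and the right side tends to $0$ as $\delta\to0$.
\end{proof}

\section{The ring of clusters}\label{sec:ring}

We now let $m\to\infty$ with $k$ fixed. The $2k$ linked spins of a cluster are then a small sample from it, so they see only its type, and the ring converges to the idealized ring of Section~\ref{sub:ideal}.

\begin{proposition}\label{prop:base}
For every $q\ge3$ and every odd $\ell\ge3$ there is a connected graph $G_0$ of odd girth at least $\ell$ with $P(G_0,q)^2>\frac32\,P(G_0\times K_2,q)$.
\end{proposition}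

\begin{proof}
Apply Lemma~\ref{lem:matrix} with $s=s_*$, which lies in $(0,1)$ because $q\ge3$. This fixes $k$, $\beta$ and $\Phi$ with $(\operatorname{tr}\Phi^\ell)^2>\frac32\operatorname{tr}\Phi^{2\ell}$. Let $b_m$ be given by Lemma~\ref{lem:coexist} for this $\beta$, and write $\mu_m=\mu_{m,b_m}$, $\nu_m=\nu_{m,b_m}$. Let $W_m$ be the sum of the weights $\exp(\frac{b_m}m\sum_{a<a'}\mathbf 1[\tau_a=\tau_{a'}])$ over $\tau\in[q]^m$. We claim that for each fixed $L\ge3$,
\begin{equation}\label{eq:limit}
\frac{Z_L(b_m/m)}{W_m^L}\ \longrightarrow\ \operatorname{tr}\Phi^L\qquad(m\to\infty).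
\end{equation}

The left side is the probability that all links are properly colored when the words $\sigma(t,\cdot)$, $t\in\mathbb Z_L$, are independent with law $\mu_m$. Condition on their types $p_t$. Since the weight of a word depends only on its type, the words are then independent, and $\sigma(t,\cdot)$ is uniform among the words of type $p_t$. Fix a word $\tau^t$ of type $p_t$. Rearranging its letters by a uniformly random permutation produces every word of type $p_t$ equally often. Hence the colors of the spins $(t,1),\dots,(t,2k)$ have the law of $(\tau^t_{I_1},\dots,\tau^t_{I_{2k}})$, where $(I_1,\dots,I_{2k})$ is a uniformly random sequence of distinct elements of $[m]$.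

Compare this with sampling with replacement. Choose $2k$ indices for each cluster, all independent and uniform in $[m]$, and color the linked spins by the corresponding letters. These colors are independent, with law $p_t$ in cluster $t$. Since each spin lies in at most one link, all links are proper with probability
\[
\Lambda(p)=\prod_{t\in\mathbb Z_L}\bigl(1-\langle p_t,p_{t+1}\rangle\bigr)^k .
\]
Let $\mathcal N$ be the event that in each cluster the $2k$ indices are distinct. Two given indices coincide with probability $1/m$, so $\Pr(\mathcal N^c)\le L\binom{2k}2/m$. Conditioned on $\mathcal N$, the index sequences are independent uniform sequences of distinct elements, which is the true law. For any event $\mathcal E$,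
\[
\Pr(\mathcal E)-\Pr(\mathcal E\mid\mathcal N)=\Pr(\mathcal N^c)\bigl(\Pr(\mathcal E\mid\mathcal N^c)-\Pr(\mathcal E\mid\mathcal N)\bigr),
\]
and this has absolute value at most $\Pr(\mathcal N^c)$. Taking for $\mathcal E$ the event that all links are proper and averaging over the types, which are independent with law $\nu_m$, we get
\[
\Bigl|\frac{Z_L(b_m/m)}{W_m^L}-\int\Lambda\,d\nu_m^{\otimes L}\Bigr|\le\frac{L\binom{2k}2}m\to0 .
\]
The function $\Lambda$ is a polynomial in the coordinates of the $p_t$, hence a finite linear combination of products $\prod_tg_t(p_t)$ with each $g_t$ continuous. The integral of such a product is $\prod_t\int g_t\,d\nu_m$, and Lemma~\ref{lem:coexist} applies to each factor. So $\int\Lambda\,d\nu_m^{\otimes L}$ converges to the integral of $\Lambda$ when the $p_t$ are independent and equal to $\pi_x$ with probability $w_x$. This is the left side of \eqref{eq:trace}, and \eqref{eq:limit} follows.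

Apply \eqref{eq:limit} with $L=\ell$ and $L=2\ell$. The powers of $W_m$ cancel, and $\operatorname{tr}\Phi^{2\ell}\ge\Phi_{00}^{2\ell}>0$, so
\[
\frac{Z_\ell(b_m/m)^2}{Z_{2\ell}(b_m/m)}\ \longrightarrow\ \frac{(\operatorname{tr}\Phi^\ell)^2}{\operatorname{tr}\Phi^{2\ell}}>\frac32 .
\]
Fix a large $m\ge2k$ and put $J=b_m/m>0$. Lemma~\ref{lem:approx} gives $h$ and $N$ for which $G_0=G_\ell$ satisfies the inequality. This graph is connected, and its odd girth is at least $\ell$ by Lemma~\ref{lem:cover}.
\end{proof}

\section{Amplification and the passage to partitions}\label{sec:amplify}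

Two steps remain: to replace $\frac32$ by an arbitrary constant, and to pass from $P(\cdot,q)$ to $\alpha_q$.

The ratio $P(G,q)^2/P(G\times K_2,q)$ is multiplicative over disjoint unions, so $r$ disjoint copies of $G_0$ raise it to the power $r$. To keep the graph connected we join the copies. A connection at a vertex $v$ connects the double covers at both $(v,1)$ and $(v,2)$, and the count for the cover then depends on how the colors of these two vertices are correlated. Long paths remove this dependence.

\begin{lemma}\label{lem:chain}
Let $q\ge3$, let $G_0$ be a connected graph with $P(G_0,q)^2>\frac32P(G_0\times K_2,q)$, and let $C>0$. There is a connected graph $G$ with the same odd girth as $G_0$ and $P(G,q)^2>C\,P(G\times K_2,q)$.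
\end{lemma}

\begin{proof}
Choose $r\ge1$ with $(3/2)^r\ge C$ and fix $v\in V(G_0)$. Take $r$ copies of $G_0$ in a row and join the copies of $v$ in consecutive copies by a new path of length $d$. The resulting graph $G$ is connected. The new edges are bridges, so every cycle lies in a copy of $G_0$ and the odd girth is unchanged.

The double cover of a path $v_0v_1\cdots v_d$ consists of the two disjoint paths $(v_0,\epsilon)(v_1,\epsilon+1)\cdots(v_d,\epsilon+d)$, $\epsilon\in\mathbb Z_2$. So $G\times K_2$ consists of $r$ copies of $G_0\times K_2$ and $2(r-1)$ internally disjoint connecting paths of length $d$. In both graphs, color the copies first and then the interiors of the paths. With $\varepsilon_d=(q-1)^{1-d}$, the estimate \eqref{eq:long} holds for all end colors and gives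
\begin{align*}
P(G,q)&\ge P(G_0,q)^r\Bigl(\frac{(q-1)^d}q(1-\varepsilon_d)\Bigr)^{r-1},\\
P(G\times K_2,q)&\le P(G_0\times K_2,q)^r\Bigl(\frac{(q-1)^d}q(1+\varepsilon_d)\Bigr)^{2(r-1)}.
\end{align*}
Therefore
\[
\frac{P(G,q)^2}{P(G\times K_2,q)}\ge\Bigl(\frac{P(G_0,q)^2}{P(G_0\times K_2,q)}\Bigr)^r\Bigl(\frac{1-\varepsilon_d}{1+\varepsilon_d}\Bigr)^{2(r-1)} .
\]
The first factor is strictly larger than $(3/2)^r\ge C$. The second tends to $1$ as $d\to\infty$, because $q-1\ge2$. Take $d$ large.
\end{proof}

By \eqref{eq:falling}, a violation of \eqref{eq:conjP} at $q$ gives a violation of \eqref{eq:conj} for some $i\le q$ only. To force $i=q$ we make almost all colorings use every color. A pendant leaf multiplies the number of $q$-colorings by $q-1$ but the number of $(q-1)$-colorings only by $q-2$, and it does not change the ratio of interest.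

\begin{lemma}\label{lem:leaves}
Let $q\ge3$ and $C>0$, and let $G$ be a graph with at least one vertex and $P(G,q)^2>C\,P(G\times K_2,q)$. Let $G^{+j}$ be obtained from $G$ by attaching $j$ pendant leaves to one vertex. Then $P(G^{+j},q)^2>C\,P(G^{+j}\times K_2,q)$ for all $j$, and $\alpha_q(G^{+j}\sqcup G^{+j})>C\,\alpha_q(G^{+j}\times K_2)$ for all large $j$.
\end{lemma}

\begin{proof}
Each leaf must only avoid the color of its neighbor, so $P(G^{+j},x)=(x-1)^jP(G,x)$ for every positive integer $x$. Each leaf of $G^{+j}$ gives two leaves of $G^{+j}\times K_2$, attached to $G\times K_2$, so $P(G^{+j}\times K_2,q)=(q-1)^{2j}P(G\times K_2,q)$. This proves the first claim.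

For any graph $F$, a proper $q$-coloring that is not surjective misses some color, and exactly $P(F,q-1)$ proper colorings miss a given color. Hence $P(F,q)-q\,P(F,q-1)\le q!\,\alpha_q(F)\le P(F,q)$. We use the lower bound for $G^{+j}\sqcup G^{+j}$ and the upper bound for $G^{+j}\times K_2$:
\begin{align*}
q!\,\alpha_q(G^{+j}\sqcup G^{+j})&\ge(q-1)^{2j}\Bigl[P(G,q)^2-q\Bigl(\frac{q-2}{q-1}\Bigr)^{2j}P(G,q-1)^2\Bigr],\\
q!\,\alpha_q(G^{+j}\times K_2)&\le(q-1)^{2j}P(G\times K_2,q).
\end{align*}
The bracket tends to $P(G,q)^2$ as $j\to\infty$, so it exceeds $C\,P(G\times K_2,q)$ for large $j$.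
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $q=i\ge3$ and let $\ell\ge\max(g,3)$ be odd. Take $G_0$ from Proposition~\ref{prop:base}, apply Lemma~\ref{lem:chain} with the given $C$, and then attach many leaves as in Lemma~\ref{lem:leaves}. Attaching leaves preserves connectedness and creates no cycles. The final graph is connected, has odd girth at least $\ell\ge g$, and satisfies both inequalities.
\end{proof}

\begin{thebibliography}{1}

\bibitem{seminar}
\emph{A Conjecture On Chromatic Polynomials},
\texttt{https://ntu.edu.sg/\allowbreak docs/\allowbreak nielibraries/\allowbreak mme/\allowbreak seminars/\allowbreak sig-seminars/\allowbreak 2023/\allowbreak a-conjecture-\allowbreak on-chromatic-\allowbreak polynomials.pdf?\allowbreak sfvrsn=a7d98f38\_3}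

\end{thebibliography}
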